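
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{Squares that are unions of two locally \v{C}ech-complete subspaces}


\begin{abstract}
We construct, in ZFC, a first countable zero-dimensional space $X$ that is not
locally \v{C}ech-complete although $X^2$ is the union of a \v{C}ech-complete
subspace and a locally \v{C}ech-complete subspace. For the same $X$ and every
$k\ge 2$, the power $X^k$ is a union of $k$ locally \v{C}ech-complete subspaces.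
By contrast, if some power $X^k$ is a union of $k$ \v{C}ech-complete
subspaces, then $X$ is locally \v{C}ech-complete, and this is sharp. We also show
that whenever $X^2$ is a union of two locally \v{C}ech-complete subspaces, the set
of points where $X$ fails to be locally \v{C}ech-complete is itself a locally
\v{C}ech-complete subspace, and $X$ has pointwise countable type.
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces are Tychonoff, and subsets carry the subspace topology. A space $Y$ is
locally compact exactly when it is open in its \v{C}ech--Stone compactification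
$\beta Y$. The next condition of this kind is that $Y$ be a $G_\delta$-subset of
$\beta Y$, or equivalently that the remainder $\beta Y\setminus Y$ be
$\sigma$-compact; then $Y$ is called \emph{\v{C}ech-complete}. A space is
\emph{locally \v{C}ech-complete} if each of its points has a neighborhood that is
\v{C}ech-complete as a subspace. We study the following question, posed in
\cite{TP}.

\begin{quote}
\emph{Let $X^2=X_0\cup X_1$, where $X_0$ and $X_1$ are locally \v{C}ech-complete.
Is $X$ locally \v{C}ech-complete?}
\end{quote}

If $X^2$ itself is locally \v{C}ech-complete, then so is $X$, since $X$ embeds in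
$X^2$ as a closed slice $X\times\{q\}$. A union of two \v{C}ech-complete
subspaces, however, need not be \v{C}ech-complete, so it is not enough to look at
the decomposition of a single slice into two good pieces. What makes the question
interesting is that the \emph{same} two pieces have to serve all slices at once. If
$X$ is a union of two good pieces, then $X^2$ is naturally a union of four; the
hypothesis asks that two suffice.

This is a strong restriction, and one is led to guess the answer ``yes''. Suppose
first that $X_0$ and $X_1$ are \v{C}ech-complete, and let $q$ be a point at which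
$X$ is not locally \v{C}ech-complete. The closure of each $X_i$ in $(\beta X)^2$
must contain the whole slice $\beta X\times\{q\}$: if a box around a point of this
slice missed $X_i$, then its trace on $X^2$ would be covered by the other piece
alone, and some set $\{s\}\times V$, with $V$ a neighborhood of $q$ in $X$, would be
\v{C}ech-complete. Since $X_i$ is $G_\delta$ in its closure, it follows that $X_i$
cuts a $G_\delta$-set out of $\beta X\times\{q\}$; the two $G_\delta$-sets together
make up $X\times\{q\}$; so $X$ is \v{C}ech-complete, a contradiction. Thus the
answer \emph{is} ``yes'' for \v{C}ech-complete pieces (Theorem~\ref{thm:B}).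

The argument also shows where to look for a counterexample. If the pieces are only
locally \v{C}ech-complete, it gives only that the trace of $X_i$ on
$\beta X\times\{q\}$ is $G_\delta$ locally, near each point \emph{of this trace}.
So the trace may contain, as a closed subset, a space $Z$ that is locally
\v{C}ech-complete but not \v{C}ech-complete. Such a $Z$, repeated in a sequence
converging to a single point $p$, gives a space $X$ that is bad at $p$. The work
lies in choosing $Z$ so that its square still splits into two \v{C}ech-complete
pieces, and in distributing the points near $(p,p)$ over these pieces. The result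
is as follows; \emph{zero-dimensional} means having a base of clopen sets.

\begin{theorem}\label{thm:main}
There is, in ZFC, a first countable zero-dimensional space $X$ that is not locally
\v{C}ech-complete, although $X^2=X_0\cup X_1$ with $X_0$ \v{C}ech-complete and
$X_1$ locally \v{C}ech-complete.
\end{theorem}

So the question has a negative answer in ZFC; no additional set-theoretic
hypothesis is used.

Section~\ref{sec:prelim} collects the facts needed and a gluing lemma.
Section~\ref{sec:Z} constructs $Z$ and splits its powers, and
Section~\ref{sec:X} proves Theorem~\ref{thm:main}. Section~\ref{sec:powers}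
shows that $X^k$ is a union of $k$ locally \v{C}ech-complete subspaces for all
$k\ge2$. Section~\ref{sec:positive} contains the positive theorem for
\v{C}ech-complete pieces, in any number of factors, and its sharpness.
Section~\ref{sec:bad} describes the set of bad points in the situation of the
question.

\section{Preliminaries}\label{sec:prelim}

A continuous surjection is \emph{perfect} if it is closed and has compact fibers.
A set is \emph{$\sigma$-compact} if it is a countable union of compact sets. We use
the following standard facts. \v{C}ech-completeness passes to closed subspaces and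
to $G_\delta$-subspaces, in particular to open subspaces; it is preserved by
arbitrary discrete sums, countable products, perfect images and perfect preimages.
Locally compact spaces, being open in their \v{C}ech--Stone compactifications, are
\v{C}ech-complete. A \v{C}ech-complete space is a $G_\delta$-set in each of its
compactifications \cite[Thm.~3.9.1]{E}.

\begin{lemma}\label{lem:facts}
\begin{enumerate}
\item[\textup{(a)}] If $S$ is a \v{C}ech-complete subspace of a space $K$, then
$S=\overline S\cap H$ for some $G_\delta$-set $H$ of $K$, the closure being taken in
$K$. If $K$ is compact, then $\overline S\setminus S$ is $\sigma$-compact.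
\item[\textup{(b)}] If $T\subset\hat T$, where $\hat T$ is compact and
$\hat T\setminus T$ is $\sigma$-compact, then $T$ is \v{C}ech-complete.
\item[\textup{(c)}] If $V=V_1\cup\dots\cup V_n$ with each $V_i$ open in $V$ and
\v{C}ech-complete, then $V$ is \v{C}ech-complete.
\item[\textup{(d)}] If $V=V_1\cup\dots\cup V_n$ with each $V_i$ closed in $V$ and
\v{C}ech-complete, then $V$ is \v{C}ech-complete.
\item[\textup{(e)}] A point with a \v{C}ech-complete neighborhood has arbitrarily
small open \v{C}ech-complete neighborhoods. Local \v{C}ech-completeness passes to
closed subspaces, open subspaces and finite products.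
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The closure of $S$ in $\beta K$ is a compactification of $S$, so $S$ is
$G_\delta$ in it. Intersecting with $K$, we see that $S$ is $G_\delta$ in
$\overline S$, say $S=\bigcap_n(O_n\cap\overline S)$ with $O_n$ open in $K$; put
$H=\bigcap_nO_n$. If $K$ is compact, then
$\overline S\setminus S=\bigcup_n(\overline S\setminus O_n)$ is a countable union of
compact sets.

(b) The set $T$ is a $G_\delta$-subset of the compact space $\hat T$.

(c) Write $V_i=O_i\cap V$ with $O_i$ open in $\beta V$. As $V$ is dense in
$\beta V$, we have $O_i\subset\overline{V_i}$, the closure being taken in $\beta V$.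
By (a), $V_i$ is $G_\delta$ in $\overline{V_i}$, hence in $O_i$, hence in $\beta V$.
A finite union of $G_\delta$-sets is a $G_\delta$-set, so $V$ is $G_\delta$ in
$\beta V$.

(d) The natural map $\bigoplus_iV_i\to V$ is closed with finite fibers, hence
perfect.

(e) If $V$ is a \v{C}ech-complete neighborhood of $y$ in $Y$ and $O$ is an open
neighborhood of $y$ in $Y$, then $O\cap\operatorname{int}V$ is open in $V$, hence
\v{C}ech-complete. The statement on open subspaces follows. For closed subspaces
intersect the neighborhoods with the subspace; for products take products of
neighborhoods.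
\end{proof}

The next lemma does all the gluing in the construction. It concerns a compact
space made of countably many clopen blocks and a remaining ``boundary'' $P$; it says
which parts of the boundary may be added to a union of \v{C}ech-complete subsets of
the blocks.

\begin{lemma}[Block lemma]\label{lem:block}
Let $K$ be compact, let $(O_m)$ be a countable family of pairwise disjoint clopen
subsets of $K$, and let $P=K\setminus\bigcup_mO_m$. Let $T\subset K$ be such that
each $T\cap O_m$ is \v{C}ech-complete and $P\setminus T$ is $\sigma$-compact. Then
$T$ is \v{C}ech-complete.
\end{lemma}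

\begin{proof}
Let $T_m=T\cap O_m$. Its closure $\overline{T_m}$ in $K$ lies in $O_m$. Put
$\hat T=P\cup\bigcup_m\overline{T_m}$, so that $T\subset\hat T$. The complement
$K\setminus\hat T=\bigcup_m(O_m\setminus\overline{T_m})$ is open, so $\hat T$ is
compact. Moreover
\[
\hat T\setminus T=(P\setminus T)\cup\bigcup_m(\overline{T_m}\setminus T_m),
\]
and each $\overline{T_m}\setminus T_m$ is $\sigma$-compact by
Lemma~\ref{lem:facts}(a). Apply Lemma~\ref{lem:facts}(b).
\end{proof}

\section{The space \texorpdfstring{$Z$}{Z} and its powers}\label{sec:Z}

We want a space $Z$ that is not \v{C}ech-complete but is the union of an increasing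
$\omega_1$-sequence of clopen \v{C}ech-complete subspaces. The plan is to remove
from a locally compact space $W$ a set $R$, indexed by $\omega_1$, whose countable
initial segments are the traces on $R$ of clopen subsets of $W$ that together cover
$W$. From each such clopen set we remove only countably many points, which leaves a
$G_\delta$-set. To keep $R$ as a whole from being an $F_\sigma$-set, we give every
infinite subset of $R$ an accumulation point outside $R$.

\subsection*{Construction}
For each limit ordinal $\delta$ with $0<\delta<\omega_1$, let $\mathcal S_\delta$ be
the family of all $A\subset\delta$ of order type $\omega$ with $\sup A=\delta$. By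
Zorn's lemma choose a subfamily $\mathcal A_\delta\subset\mathcal S_\delta$ that is
maximal with respect to being almost disjoint, that is, any two distinct members
have finite intersection. Let $\mathcal A=\bigcup_\delta\mathcal A_\delta$. This
family is almost disjoint: if $A\in\mathcal A_\delta$, $A'\in\mathcal A_{\delta'}$
and $\delta<\delta'$, then $A\cap A'\subset A'\cap\delta$, and this set is finite
because $A'$ has order type $\omega$ and is cofinal in $\delta'$.

Let
\[
W=\bigl(\omega_1\times(\omega+1)\bigr)\cup\{\ell_A:A\in\mathcal A\},
\]
topologized as follows. Points $(\alpha,n)$ with $n<\omega$ are isolated. Basic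
neighborhoods of $(\alpha,\omega)$ are the sets $\{\alpha\}\times[n,\omega]$,
$n<\omega$. Basic neighborhoods of $\ell_A$ are the sets
\[
N(A,F)=\{\ell_A\}\cup\bigl((A\setminus F)\times(\omega+1)\bigr),
\qquad F\subset A\text{ finite}.
\]
So each $\alpha<\omega_1$ carries a convergent sequence
$(\alpha,n)\to(\alpha,\omega)$, and the sequences with $\alpha\in A$ converge as a
whole to $\ell_A$. These sets form a base, since each of them contains, around each
of its points, a basic neighborhood of that point, and two basic neighborhoods of
the same point intersect in a third. Each of them is compact: $N(A,F)$ with a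
neighborhood $N(A,F')$ of $\ell_A$ removed consists of finitely many copies of
$\omega+1$. The space $W$ is Hausdorff: for $A\ne A'$ the sets $N(A,A\cap A')$ and
$N(A',A\cap A')$ are disjoint neighborhoods of $\ell_A$ and $\ell_{A'}$; the sets
$N(A,A\cap\{\alpha\})$ and $\{\alpha\}\times(\omega+1)$ separate $\ell_A$ from the
points $(\alpha,i)$; and points of $\omega_1\times(\omega+1)$ are separated in the
obvious way. Thus the basic sets are clopen, and $W$ is locally compact,
zero-dimensional (in particular Tychonoff) and first countable. Put
\[
R=\omega_1\times\{\omega\},\quad D=\omega_1\times\omega,\quad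
L=\{\ell_A:A\in\mathcal A\},\quad Z=D\cup L=W\setminus R.
\]
The set $Z$ is dense in $W$, since $(\alpha,\omega)$ is the limit of the points
$(\alpha,n)\in D$. In $Z$ the set $D$ is open and discrete. The set $L$ is closed
in $Z$, and it is discrete since $N(A,\emptyset)\cap L=\{\ell_A\}$. So $Z$ is the
union of two discrete, hence \v{C}ech-complete, subspaces.

Define the \emph{rank} by $r(\alpha,i)=\alpha$ for $i\le\omega$, and
$r(\ell_A)=\delta$ if $A\in\mathcal A_\delta$. For $\alpha<\omega_1$ let
\[
W_{\le\alpha}=\{w\in W:r(w)\le\alpha\},\qquad Z_{\le\alpha}=Z\cap W_{\le\alpha}.
\]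

\begin{proposition}\label{prop:local}
Each $Z_{\le\alpha}$ is clopen in $Z$ and \v{C}ech-complete. Hence $Z$ is locally
\v{C}ech-complete.
\end{proposition}

\begin{proof}
We show that $W_{\le\alpha}$ is clopen in $W$. A point $(\gamma,i)$ has the
neighborhood $\{\gamma\}\times(\omega+1)$, on which the rank is constant. Let
$\ell_A$ have rank $\delta$. If $\delta\le\alpha$, then $A\subset\delta$, so
$N(A,\emptyset)\subset W_{\le\alpha}$. If $\delta>\alpha$, then $A\cap(\alpha+1)$ is
finite, because $A$ has order type $\omega$ and is cofinal in the limit ordinal
$\delta>\alpha+1$, and $N(A,A\cap(\alpha+1))$ misses $W_{\le\alpha}$.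

Therefore $W_{\le\alpha}$ is locally compact. The set
$R\cap W_{\le\alpha}=(\alpha+1)\times\{\omega\}$ is countable, so
$Z_{\le\alpha}=W_{\le\alpha}\setminus R$ is a $G_\delta$-set in $W_{\le\alpha}$ and
hence \v{C}ech-complete. Finally, each $z\in Z$ lies in the open set
$Z_{\le r(z)}$.
\end{proof}

\begin{proposition}\label{prop:notcc}
Every subset of $R$ that is closed in $W$ is finite. Hence $Z$ is not
\v{C}ech-complete.
\end{proposition}

\begin{proof}
Let $T\subset\omega_1$ be infinite, let $B$ consist of the first $\omega$ elements
of $T$, and let $\delta=\sup B$, a countable limit ordinal. Then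
$B\in\mathcal S_\delta$. By maximality of $\mathcal A_\delta$ there is
$A\in\mathcal A_\delta$ with $A\cap B$ infinite (possibly $A=B$). Every $N(A,F)$
then meets $T\times\{\omega\}$, so $\ell_A\in\overline{T\times\{\omega\}}$. As
$\ell_A\notin R$, the set $T\times\{\omega\}$ is not closed in $W$.

If $Z$ were \v{C}ech-complete, then by Lemma~\ref{lem:facts}(a) it would be
$G_\delta$ in its closure $W$, so $R=W\setminus Z$ would be a countable union of
closed subsets of $W$, each of them finite. But $R$ is uncountable.
\end{proof}

The two propositions use the set $\omega_1$ in opposite ways: its proper initial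
segments are countable, while $\omega_1$ is not. The maximality of the families
$\mathcal A_\delta$ is used only in Proposition~\ref{prop:notcc}, but it is needed
there: if every $\mathcal A_\delta$ were empty, $Z$ would be the discrete space
$D$.

\subsection*{Splitting the powers}
The decomposition $Z=D\cup L$ splits $Z^2$ into four pieces. To manage with two we
use the rank. Consider the half of $Z^2$ where the first coordinate has maximal
rank,
\[
\{(x,y)\in Z^2:r(y)\le r(x)\}=\bigcup_{x\in Z}\{x\}\times Z_{\le r(x)} .
\]
Every vertical slice is \v{C}ech-complete; the point of comparing ranks is that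
$y$ is confined to a \v{C}ech-complete part of $Z$. The half itself need not be
the discrete sum of its slices, because the points $x$ may accumulate. But they
accumulate only when we pass from $D$ to $L$. For $x\in D$ the slices are open, so
the part of this half over $D$ is a discrete sum of \v{C}ech-complete spaces and
is open in $Z^2$. For $x\in L$ the slices lie in the closed set $L\times Z$, which
is the discrete sum of the sets $\{\ell\}\times Z$, so the part over $L$ is again a
discrete sum, and it is closed in $Z^2$. We treat the other half, where
$r(x)\le r(y)$, in the same way. Then we unite the two open parts and the two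
closed parts. So what decides where a point goes is not the pair of types of its
coordinates but only the type, $D$ or $L$, of a coordinate of maximal rank. (If
coordinates of both types have maximal rank, the point goes into both pieces.) This
works in any power.

\begin{proposition}\label{prop:powers}
For every $k\ge1$, $Z^k=E_k\cup F_k$ with $E_k$ and $F_k$ \v{C}ech-complete. The
sets $E_k,F_k$ can be chosen invariant under permutations of the coordinates.
\end{proposition}

\begin{proof}
Let $E_k=\bigcup_{i\le k}E_k^i$ and $F_k=\bigcup_{i\le k}F_k^i$, where
\begin{align*}
E_k^i&=\{x\in Z^k:x_i\in D\text{ and }r(x_j)\le r(x_i)\text{ for all }j\},\\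
F_k^i&=\{x\in Z^k:x_i\in L\text{ and }r(x_j)\le r(x_i)\text{ for all }j\}.
\end{align*}
The unions $E_k$ and $F_k$ are invariant under permutations, and they cover $Z^k$
because some coordinate of $x$ has maximal rank.

\emph{The set $E_k$.} Fix $i$. For $d\in D$ the slices $\{x\in Z^k:x_i=d\}$ are
pairwise disjoint and open in $Z^k$. The set $E_k^i$ meets such a slice in the set
where $x_j\in Z_{\le r(d)}$ for all $j\ne i$. By Proposition~\ref{prop:local} this
is an open copy of $(Z_{\le r(d)})^{k-1}$, which is \v{C}ech-complete. So $E_k^i$ is
open in $Z^k$ and homeomorphic to $\bigoplus_{d\in D}(Z_{\le r(d)})^{k-1}$, which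
is \v{C}ech-complete. By Lemma~\ref{lem:facts}(c), $E_k$ is \v{C}ech-complete.

\emph{The set $F_k$.} Fix $i$. Since $L$ is closed and discrete in $Z$, the set
$\{x\in Z^k:x_i\in L\}$ is closed in $Z^k$ and is the discrete sum of the slices
$\{x:x_i=\ell\}$, $\ell\in L$. The set $F_k^i$ meets each slice in a clopen copy of
$(Z_{\le r(\ell)})^{k-1}$. So $F_k^i$ is closed in $Z^k$, and it is
\v{C}ech-complete as a discrete sum of \v{C}ech-complete spaces. By
Lemma~\ref{lem:facts}(d), $F_k$ is \v{C}ech-complete.
\end{proof}

\section{The counterexample}\label{sec:X}

Let $C=\{p\}\cup(\omega\times\beta Z)$ be the one-point compactification of the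
locally compact space $\omega\times\beta Z$, and let
\[
X=\{p\}\cup(\omega\times Z)\subset C .
\]
Write $Z_n=\{n\}\times Z$ and $K_n=\{n\}\times\beta Z$. Each $K_n$ is a compact
clopen subset of $C$ and $X\cap K_n=Z_n$. A compact subset of $\omega\times\beta Z$
meets only finitely many $K_n$, so the sets
$U_n=\{p\}\cup\bigcup_{m\ge n}Z_m$ form a clopen neighborhood base at $p$ in $X$.
Since $Z$ is first countable and zero-dimensional and each $Z_n$ is clopen in $X$,
the space $X$ is first countable and zero-dimensional.

The space $X$ is not locally \v{C}ech-complete at $p$: a neighborhood $V$ of $p$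
contains some $U_n$, hence contains the clopen subset $Z_n$ of $X$, which is a copy
of $Z$ and closed in $V$. If $V$ were \v{C}ech-complete, $Z$ would be too, contrary
to Proposition~\ref{prop:notcc}.

To see how bad points can be absorbed, consider $X$ itself before its square. It is
the union of $\{p\}\cup(\omega\times D)$ and the discrete space $\omega\times L$, and
the first set is \v{C}ech-complete by the Block lemma with $K=C$, $O_n=K_n$ and
$P=\{p\}$, where $P\setminus T=\emptyset$. So a single \v{C}ech-complete piece of
$Z$, repeated, can carry the limit point $p$.

In $C^2$ the blocks are $B_{nm}=K_n\times K_m$, and the boundary consists of the two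
axes $C\times\{p\}$ and $\{p\}\times C$. On each block we use the two pieces
$E=E_2$ and $F=F_2$ of $Z^2$ from Proposition~\ref{prop:powers}; it remains to
distribute the points of $X^2$ on the axes. A locally \v{C}ech-complete piece
cannot contain the corner $(p,p)$ together with infinitely many of the copies
$Z_n\times\{p\}$ of $Z$, since then every neighborhood of $(p,p)$ in that piece
would contain a closed copy of $Z$. So we give the corner to $E$ and the rest of the
axes to $F$. The corner is harmless because the rest of the axes in $C^2$ is
$\sigma$-compact. The axes without the corner are harmless only locally, because it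
is only locally that $Z$ has a $\sigma$-compact remainder.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We have seen that $X$ is first countable, zero-dimensional and not locally
\v{C}ech-complete. It remains to decompose $X^2$. Let $E_{nm}$ and $F_{nm}$ be the
copies of $E$ and $F$ in $Z_n\times Z_m$, that is,
\[
E_{nm}=\{((n,x),(m,y)):(x,y)\in E\},\qquad
F_{nm}=\{((n,x),(m,y)):(x,y)\in F\},
\]
and put
\[
X_0=\{(p,p)\}\cup\bigcup_{n,m}E_{nm},\qquad
X_1=\bigl((\omega\times Z)\times\{p\}\bigr)\cup
\bigl(\{p\}\times(\omega\times Z)\bigr)\cup\bigcup_{n,m}F_{nm}.
\]
Since $Z^2=E\cup F$, we have $X^2=X_0\cup X_1$.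

\emph{$X_0$ is \v{C}ech-complete.} Apply the Block lemma with $K=C^2$, with the
clopen blocks $B_{nm}$, and with $T=X_0$. The sets $X_0\cap B_{nm}=E_{nm}$ are
\v{C}ech-complete. The boundary is $P=(C\times\{p\})\cup(\{p\}\times C)$, and
\[
P\setminus X_0=\bigcup_n(K_n\times\{p\})\cup\bigcup_n(\{p\}\times K_n)
\]
is $\sigma$-compact.

\emph{$X_1$ is locally \v{C}ech-complete.} A point of $F_{nm}$ has the neighborhood
$F_{nm}=X_1\cap B_{nm}$, which is open in $X_1$ and \v{C}ech-complete.

Consider a point $((n,x),p)$ with $x\in Z$. Let $S=Z_{\le r(x)}$, a clopen
\v{C}ech-complete subset of $Z$ containing $x$, and let $\overline S$ be its closure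
in $\beta Z$. The set
\[
T=X_1\cap\bigl((\{n\}\times S)\times X\bigr)
\]
is an open neighborhood of $((n,x),p)$ in $X_1$. Apply the Block lemma with
\[
K=(\{n\}\times\overline S)\times C,\qquad
O_m=(\{n\}\times\overline S)\times K_m\quad(m<\omega).
\]
The set $T\cap O_m=F_{nm}\cap\bigl((\{n\}\times S)\times Z_m\bigr)$ is clopen in
$F_{nm}$, hence \v{C}ech-complete. The boundary is
$P=(\{n\}\times\overline S)\times\{p\}$, and
\[
P\setminus T=\bigl(\{n\}\times(\overline S\setminus S)\bigr)\times\{p\}
\]
is $\sigma$-compact by Lemma~\ref{lem:facts}(a), because $S$ is \v{C}ech-complete.
So $T$ is \v{C}ech-complete.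

Finally, $F$ is invariant under exchange of the coordinates, hence so is $X_1$, and
the points $(p,(n,x))$ have \v{C}ech-complete neighborhoods as well.
\end{proof}

\begin{remark}
The space $X_1$ is not \v{C}ech-complete, since it contains the closed copy
$Z_0\times\{p\}=X_1\cap(K_0\times\{p\})$ of $Z$. No other decomposition could have
two \v{C}ech-complete pieces: by Theorem~\ref{thm:B} below, $X^2$ is not a union of
two \v{C}ech-complete subspaces.
\end{remark}

\section{Higher powers}\label{sec:powers}

In $C^k$ the boundary has strata, according to the number of coordinates that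
differ from $p$. The corner and the stratum with exactly one such coordinate are
treated as in $C^2$. With $k$ pieces at our disposal, each of the remaining
boundary strata gets a piece of its own.

\begin{theorem}\label{thm:A}
For the space $X$ of Section~\ref{sec:X} and every $k\ge2$, the power $X^k$ is a
union of $k$ locally \v{C}ech-complete subspaces.
\end{theorem}

\begin{proof}
For $G\subset\{1,\dots,k\}$ and $s\in\omega^G$ let
\[
B_{G,s}=\{c\in C^k:c_i\in K_{s_i}\text{ for }i\in G,\ c_i=p\text{ for }i\notin G\}.
\]
These countably many compact blocks partition $C^k$. The \emph{full} blocks, those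
with $G=\{1,\dots,k\}$, are clopen. In the full block of $s\in\omega^k$ let $E^s$
and $F^s$ be the copies of $E_k$ and $F_k$, so that $E^s\cup F^s$ is the trace of
$X^k$ on that block. Let $V_j=\bigcup\{X^k\cap B_{G,s}:|G|=j\}$ and
\[
X_0=V_0\cup\bigcup_sE^s,\qquad X_1=V_1\cup\bigcup_sF^s,\qquad
X_j=V_j\quad(2\le j\le k-1).
\]
These $k$ sets cover $X^k$.

\emph{The sets $X_j$, $2\le j\le k-1$.} Let $|G|=j$. The set
$X^k\cap B_{G,s}\cong Z^j$ is open in $V_j$, since it is cut out of $V_j$ by the
open conditions $c_i\in K_{s_i}$, $i\in G$; the remaining coordinates then equal
$p$ because points of $V_j$ have exactly $j$ coordinates different from $p$. It is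
locally \v{C}ech-complete by Proposition~\ref{prop:local} and
Lemma~\ref{lem:facts}(e).

\emph{The set $X_0$.} Apply the Block lemma with $K=C^k$, the full blocks, and
$T=X_0$. The traces $E^s$ of $X_0$ on the full blocks are \v{C}ech-complete. The
boundary $P$ is the union of the non-full blocks. As $V_0=\{(p,\dots,p)\}$, the set
$P\setminus X_0$ is the union of the non-full blocks with $G\ne\emptyset$, which is
$\sigma$-compact. So $X_0$ is \v{C}ech-complete.

\emph{The set $X_1$.} Since $k\ge2$, the set $V_1$ lies in non-full blocks, so a
point of $F^s$ has the open \v{C}ech-complete neighborhood $F^s$ in $X_1$. Now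
consider a point of $V_1$, with $c_i=(n,x)$ and all other coordinates equal to $p$.
Let $S=Z_{\le r(x)}$, let $\overline S$ be its closure in $\beta Z$, and let
$Q=\{c\in C^k:c_i\in\{n\}\times\overline S\}$, a compact set. Since $S$ is clopen in
$Z$, we have $\overline S\cap Z=S$, and the set
$T=X_1\cap Q=\{c\in X_1:c_i\in\{n\}\times S\}$ is an open neighborhood
of the point in $X_1$. Apply the Block lemma with $K=Q$ and with the traces on $Q$
of the full blocks. The traces of $T$ on these are the sets $F^s\cap Q$, which are
clopen in $F^s$ and therefore \v{C}ech-complete. The boundary $P$ is the union of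
the traces on $Q$ of the non-full blocks. Among the non-full blocks, $T$ meets only
the one with $G=\{i\}$ and $s_i=n$, since a point of $V_1\cap Q$ has $c_i\ne p$.
Hence $P\setminus T$ consists of a copy of $\overline S\setminus S$, coming from
this block, and of the compact traces of the countably many other non-full blocks.
It is $\sigma$-compact by Lemma~\ref{lem:facts}(a), so $T$ is \v{C}ech-complete.
\end{proof}

\section{\v{C}ech-complete pieces: a positive theorem}\label{sec:positive}

For a space $Y$ let $N(Y)$ be the set of points of $Y$ that have no
\v{C}ech-complete neighborhood in $Y$. This set is closed. By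
Lemma~\ref{lem:facts}(e), if $O$ is open in $Y$ then $N(O)=N(Y)\cap O$.

The argument sketched in the introduction rests on the following observation.

\begin{lemma}[Slice lemma]\label{lem:slice}
Let $A$ be a \v{C}ech-complete subspace of a product $K\times M$, let $q\in M$, and
let $S$ be an open subset of $K$ with $S\times\{q\}\subset\overline A$. Then
$\{z\in S:(z,q)\in A\}$ is a $G_\delta$-set in $K$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:facts}(a), $A=\overline A\cap H$ with $H$ a $G_\delta$-set in
$K\times M$. For $z\in S$ we have $(z,q)\in\overline A$, so $(z,q)\in A$ if and only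
if $(z,q)\in H$. The set $\{z\in S:(z,q)\in H\}$ is $G_\delta$ in $S$, hence in $K$.
\end{proof}

\begin{theorem}\label{thm:B}
Let $k\ge1$, let $Y_1$ be not \v{C}ech-complete, and let $Y_2,\dots,Y_k$ be not
locally \v{C}ech-complete. Then $Y_1\times\dots\times Y_k$ is not a union of $k$
\v{C}ech-complete subspaces. Consequently, if $X^k$ is a union of $k$
\v{C}ech-complete subspaces, then $X$ is locally \v{C}ech-complete.
\end{theorem}

\begin{proof}
We prove the first statement, for all choices of the spaces $Y_i$, by induction on
$k$; the case $k=1$ is trivial. Let $k\ge2$ and suppose that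
$\prod_iY_i=X_1\cup\dots\cup X_k$ with all $X_j$ \v{C}ech-complete. Let
$C_i=\beta Y_i$, choose $p_i\in N(Y_i)$ for $i\ge2$, and put $q=(p_2,\dots,p_k)$.
Closures are taken in $\prod_iC_i=C_1\times\prod_{i\ge2}C_i$.

\emph{Claim: $C_1\times\{q\}\subset\overline{X_j}$ for every $j$.} Otherwise, for
some $z\in C_1$, an open box $S\times\prod_{i\ge2}T_i$ containing $(z,q)$ misses
$X_j$. As $Y_1$ is dense in $C_1$, there is $s\in S\cap Y_1$. The set
\[
\{s\}\times\prod_{i\ge2}(T_i\cap Y_i)
\]
is covered by its intersections with the $k-1$ sets $X_l$, $l\ne j$. Each of these
intersections is an open subset of the closed subset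
$X_l\cap(\{s\}\times\prod_{i\ge2}Y_i)$ of $X_l$, hence \v{C}ech-complete. But
$T_i\cap Y_i$ is open in $Y_i$ and contains $p_i\in N(Y_i)$, so
$p_i\in N(T_i\cap Y_i)$ and none of the $k-1$ factors $T_i\cap Y_i$ is locally
\v{C}ech-complete. This contradicts the inductive hypothesis.

By the Claim and the Slice lemma with $S=K=C_1$ and $M=\prod_{i\ge2}C_i$, each of
the sets $G_j=\{z\in C_1:(z,q)\in X_j\}$ is $G_\delta$ in $C_1$. Since
$X_j\subset\prod_iY_i$, we have $G_j\subset Y_1$; since the $X_j$ cover
$Y_1\times\{q\}$, we have $Y_1=G_1\cup\dots\cup G_k$. So $Y_1$ is $G_\delta$ in
$C_1=\beta Y_1$, a contradiction.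

For the last statement, if $X$ is not locally \v{C}ech-complete, then it is not
\v{C}ech-complete either; take $Y_1=\dots=Y_k=X$.
\end{proof}

The failure of \emph{local} \v{C}ech-completeness in $Y_2,\dots,Y_k$ enters through
the Claim, where a small box around $q$ must still be bad. For $Y_1$ only its
global position in $\beta Y_1$ matters. The next theorem shows in which respects
the conclusion and the hypotheses cannot be improved.

\begin{theorem}[Sharpness]\label{thm:C}
\begin{enumerate}
\item[\textup{(1)}] The space $Z$ of Section~\ref{sec:Z} is not \v{C}ech-complete,
yet every power $Z^k$, $k\ge1$, is a union of two \v{C}ech-complete subspaces. So in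
Theorem~\ref{thm:B} the conclusion ``$X$ is locally \v{C}ech-complete'' cannot be
strengthened to ``$X$ is \v{C}ech-complete'', for any $k\ge2$; and for $k=2$ it
is not enough to assume that both factors are not \v{C}ech-complete.
\item[\textup{(2)}] For $k=2$, Theorem~\ref{thm:B} fails if one of the two subspaces
is only assumed to be locally \v{C}ech-complete.
\end{enumerate}
\end{theorem}

\begin{proof}
Part (1) is Propositions~\ref{prop:notcc} and~\ref{prop:powers}, where for $k>2$
the list of two pieces is filled up to $k$ pieces by repetition. Part (2) is
Theorem~\ref{thm:main}.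
\end{proof}

For paracompact pieces the local and the global condition agree, so the question
has a positive answer in this case.

\begin{corollary}\label{cor:para}
If $X^2=X_0\cup X_1$ with $X_0,X_1$ locally \v{C}ech-complete and paracompact, then
$X$ is locally \v{C}ech-complete.
\end{corollary}

\begin{proof}
Let $Y$ be paracompact and locally \v{C}ech-complete. By regularity each $y\in Y$
has an open neighborhood $O_y$ whose closure lies in a \v{C}ech-complete
neighborhood of $y$; this closure is then \v{C}ech-complete. Take a locally finite
open refinement of $\{O_y:y\in Y\}$. The closures of its members form a locally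
finite cover of $Y$ by closed \v{C}ech-complete sets. The natural map from the
discrete sum of these closures onto $Y$ has finite fibers, and it is closed
because the union of a locally finite family of closed sets is closed. So it is
perfect, and $Y$ is \v{C}ech-complete. Apply this to $X_0$ and $X_1$ and use
Theorem~\ref{thm:B} with $k=2$.
\end{proof}

\section{The set of bad points}\label{sec:bad}

In the example of Section~\ref{sec:X} the set $N(X)$ is the single point $p$. We now
show that in the situation of the question $N(X)$ is always a locally
\v{C}ech-complete space. A set $J\subset Y$ has \emph{countable character} in $Y$ if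
there are open sets $W_n\supset J$, $n<\omega$, such that every open set containing
$J$ contains some $W_n$. A space has \emph{pointwise countable type} if each of its
points lies in a compact set of countable character.

\begin{theorem}\label{thm:D}
Let $X^2=X_0\cup X_1$ with $X_0,X_1$ locally \v{C}ech-complete. Then $N(X)$ is a
locally \v{C}ech-complete subspace of $X$, and $X$ has pointwise countable type.
\end{theorem}

The idea is to rerun the slice argument near a bad point $p$. If $(p,p)\in X_0$, then
near $(p,p)$ the piece $X_0$ is \v{C}ech-complete. The other piece, although only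
locally \v{C}ech-complete, turns out to contain no pair of bad points near $(p,p)$.
So the square of the set of bad points near $p$ lies in a \v{C}ech-complete piece.
The second statement will come from the following lemma.

\begin{lemma}\label{lem:char}
Let $U\subset X$ and $x\in\operatorname{int}U$, the interior being taken in $X$.
Suppose that $U$ is a subspace of a compact space $C$ and that $x\in G\subset U$ for
some $G_\delta$-set $G$ of $C$. Then $x$ lies in a compact subset of
$\operatorname{int}U$ that has countable character in $X$.
\end{lemma}

\begin{proof}
Write $G=\bigcap_nO_n$ and $\operatorname{int}U=O'\cap U$ with $O_n,O'$ open in $C$.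
Choose continuous $f_n\colon C\to[0,1]$ with $f_n(x)=0$ and $f_n=1$ outside
$O_n\cap O'$, and let $J=\bigcap_nf_n^{-1}(0)$. Then $J$ is compact, $x\in J$, and
$J\subset G\cap O'\subset\operatorname{int}U$. The compact sets
$J_n=\{c\in C:f_i(c)\le\frac1{n+1}\text{ for all }i\le n\}$ decrease and have
intersection $J$, so every open subset of $C$ containing $J$ contains some $J_n$. Let
$W_n=\{c\in\operatorname{int}U:f_i(c)<\frac1{n+1}\text{ for all }i\le n\}$. These
sets contain $J$ and are open in $X$. If $V\supset J$ is open in $X$, then
$V\cap\operatorname{int}U=V'\cap U$ for some open $V'\subset C$; some $J_n$ lies in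
$V'$, and then $W_n\subset J_n\cap U\subset V$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:D}]
A point $x\notin N(X)$ has an open \v{C}ech-complete neighborhood $U$, and
Lemma~\ref{lem:char} applies with $C=\beta U$ and $G=U$.

Now let $p\in N(X)$. By symmetry we may assume that $(p,p)\in X_0$. We first
localize so that the piece containing $(p,p)$ becomes \v{C}ech-complete. Some
\v{C}ech-complete neighborhood of $(p,p)$ in $X_0$ contains $X_0\cap O^2$ for an
open $O\ni p$. Choose a closed neighborhood $U\subset O$ of $p$ in $X$. Then
$X_0'=X_0\cap U^2$ is closed in $X_0$ and contained in this neighborhood, so it is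
\v{C}ech-complete. The set $X_1'=X_1\cap U^2$ is closed in $X_1$, so it is locally
\v{C}ech-complete. Clearly $U^2=X_0'\cup X_1'$. Let $C=\beta U$ and $N'=N(U)$. As
$N(\operatorname{int}U)$ equals both $N(U)\cap\operatorname{int}U$ and
$N(X)\cap\operatorname{int}U$, we have
\[
N'\cap\operatorname{int}U=N(X)\cap\operatorname{int}U\ni p .
\]
Closures below are taken in $C^2$.

\emph{Step 1: $C\times N'\subset\overline{X_0'}\cap\overline{X_1'}$.} Let
$z\in C$ and $q\in N'$, and suppose that $(z,q)\notin\overline{X_i'}$. Then an open
box $S\times T$ of $C^2$ containing $(z,q)$ misses $X_i'$, so $(S\times T)\cap U^2$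
is an open subset of $X_{1-i}'$ and hence locally \v{C}ech-complete. Pick
$s\in S\cap U$. The closed subset $\{s\}\times(T\cap U)$ of $(S\times T)\cap U^2$
is locally \v{C}ech-complete. So $q$ has a \v{C}ech-complete neighborhood in
$T\cap U$, hence in $U$, contrary to $q\in N'$.

\emph{Step 2: for $q\in N'$ the set $G_q=\{z\in C:(z,q)\in X_0'\}$ is a
$G_\delta$-set in $C$.} This is Step~1 and the Slice lemma with $A=X_0'$,
$K=M=C$ and $S=C$. Note that $G_q\subset U$.

\emph{Step 3: $N'\times N'$ is disjoint from $X_1'$.} Suppose that $(x,q)\in X_1'$
with $x,q\in N'$. Since $x$ is a bad point, it is enough to show that some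
neighborhood of $x$ in $U$ is \v{C}ech-complete, and for this the local
\v{C}ech-completeness of $X_1'$ at $(x,q)$ suffices. By
Lemma~\ref{lem:facts}(e) there is an open box $S\times T$ of $C^2$ containing
$(x,q)$ such that $A=X_1'\cap(S\times T)$ is \v{C}ech-complete. For $z\in S$ the
point $(z,q)$ lies in $\overline{X_1'}$ by Step~1 and in the open set $S\times T$,
hence in $\overline A$. By the Slice lemma, $G'=\{z\in S:(z,q)\in X_1'\}$ is
$G_\delta$ in $C$. It is contained in $U$, as is $G_q$. For $z\in S\cap U$ the point
$(z,q)$ of $U^2$ lies in $X_0'$ or in $X_1'$. Therefore
\[
S\cap U=(S\cap G_q)\cup G'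
\]
is $G_\delta$ in the compact space $C$ and so \v{C}ech-complete. It is a
neighborhood of $x$ in $U$, contrary to $x\in N'$.

\emph{Conclusion.} By Step~3, $N'\times N'\subset X_0'$. It is closed in $X_0'$
because $N'$ is closed in $U$. So $N'\times N'$ is \v{C}ech-complete, and so is
$N'$, which is homeomorphic to the closed subset $N'\times\{p\}$. The set
$N(X)\cap\operatorname{int}U=N'\cap\operatorname{int}U$ is open in $N'$, hence
\v{C}ech-complete, and it is a neighborhood of $p$ in $N(X)$. Thus $N(X)$ is
locally \v{C}ech-complete at $p$. Finally, $(p,p)\in X_0'$, so $p\in G_p\subset U$,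
and $G_p$ is $G_\delta$ in $C$ by Step~2. By Lemma~\ref{lem:char}, $p$ lies in a
compact set of countable character in $X$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{E} Engelking, \emph{General Topology}.
\bibitem{TP} \emph{Topology Proceedings},
\url{https://topology.nipissingu.ca/tp/reprints/v24/tp24218.pdf}.
\end{thebibliography}

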